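# When every edge shrinks and every radius grows

## The guess: shorter edges cannot make a polytope larger

Take a convex polytope, mark a point in it, and suppose you may rebuild it with the same vertices and edges, but with every edge at most as long as before. Can all vertices move away from the marked point, or at least not move closer? The first guess is no, unless nothing has really changed: a polytope cannot become larger if all its edges become shorter. We make the guess precise and test it.

Throughout, a polytope $P=\operatorname{conv}\{p_1,\dots,p_n\}\subset\mathbb R^d$ is convex and full-dimensional, $d\ge2$, and $p_1,\dots,p_n$ are its vertices. A *face* is the set of points of $P$ at which some linear functional is maximal over $P$; we say that the functional *exposes* the face. Vertices are faces of dimension $0$, edges are faces of dimension $1$. The *edge-graph* $G_P$ has the vertices as nodes and the edges as edges.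

**Definition.** A *pointed polytope* is a polytope $P\subset\mathbb R^d$ together with a point $x_P\in\mathbb R^d$. Its *radii* are the distances $\|p_i-x_P\|$.

For instance, the square with vertices $(\pm1,0),(0,\pm1)$ and $x_P=0$ is a pointed polytope with all radii $1$ and all edge lengths $\sqrt2$. The point $x_P$ is not required to lie in $P$.

If $P$ and $Q$ have the same edge-graph, we fix a graph isomorphism $G_P\cong G_Q$, write $p_i\mapsto q_i$, and compare edge $p_ip_j$ with edge $q_iq_j$ and radius $\|p_i-x_P\|$ with radius $\|q_i-x_Q\|$.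

**Definition.** Pointed polytopes $P\subset\mathbb R^d$ and $Q\subset\mathbb R^e$ with this correspondence are *isometric* if there is a distance-preserving (affine) map $T:\mathbb R^d\to\mathbb R^e$ that is onto (so $d=e$), with $T(p_i)=q_i$ for all $i$ and $T(x_P)=x_Q$.

**Conjecture.** If $P\subset\mathbb R^d$ and $Q\subset\mathbb R^e$ are pointed polytopes with the same edge-graph and

- (i) $x_Q\in\operatorname{int}(Q)$,
- (ii) $\|q_i-q_j\|\le\|p_i-p_j\|$ for every edge $ij$,
- (iii) $\|q_i-x_Q\|\ge\|p_i-x_P\|$ for every vertex $i$,

then $P$ and $Q$ are isometric.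

The conjecture is taken from "Wachspress Objects and the Reconstruction of Convex Polytopes", University of Warwick, https://warwick.ac.uk/fac/sci/maths/people/staff/winter/aachen2023.pdf.

Condition (i) cannot be dropped: let $Q=\frac12P$ and put $x_Q$ very far away. All edges are halved, all radii are huge, and nothing is isometric.

**First test: every pair of vertices is an edge** (for example, a triangle or a simplex). Let $\omega_i>0$ with $\sum\omega_i=1$, let $r_1,\dots,r_n$ be points, and let $x=\sum\omega_ir_i$. Expanding squares around $x$, where $\sum\omega_i(r_i-x)=0$ kills the cross terms, gives for every point $y$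
$$\sum_{i<j}\omega_i\omega_j\|r_i-r_j\|^2=\sum_i\omega_i\|r_i-x\|^2,\qquad \sum_i\omega_i\|r_i-y\|^2=\sum_i\omega_i\|r_i-x\|^2+\|x-y\|^2. \tag{1}$$
Since $x_Q$ is interior, it is a strictly positive combination $x_Q=\sum\omega_iq_i$ of all vertices: write $x_Q=(1-\eta)y+\eta c$ with $c$ the mean of the vertices, $\eta>0$ small and $y\in Q$. Let $x=\sum\omega_ip_i$. Then
$$\sum\omega_i\|q_i-x_Q\|^2=\sum_{i<j}\omega_i\omega_j\|q_i-q_j\|^2\le\sum_{i<j}\omega_i\omega_j\|p_i-p_j\|^2=\sum\omega_i\|p_i-x\|^2\le\sum\omega_i\|p_i-x_P\|^2\le\sum\omega_i\|q_i-x_Q\|^2 .$$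
So equality holds everywhere: all pairwise distances agree and $x=x_P$. Points with equal pairwise distances have equal Gram matrices of differences, so $p_i\mapsto q_i$ extends to an isometry of the affine hulls $\mathbb R^d\to\mathbb R^e$, and it sends $x_P=\sum\omega_ip_i$ to $\sum\omega_iq_i=x_Q$. The guess passes.

When some pair is not an edge, this argument stops at its first inequality: the left sum contains $\|q_i-q_j\|^2$ for non-adjacent $i,j$, and nothing bounds it.

**Second test: the square.** Let $P$ be the square above with $x_P=0$, vertices in cyclic order $p_1,\dots,p_4$. Let $Q$ be a quadrilateral satisfying (ii) and (iii), and assume that $x_Q$ is the mean of its vertices; translate so that $x_Q=0$. Then $q_2+q_4=-(q_1+q_3)$, and with indices mod $4$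
$$\sum_{i=1}^4\|q_i-q_{i+1}\|^2=2\sum\|q_i\|^2-2\langle q_1+q_3,\,q_2+q_4\rangle=2\sum\|q_i\|^2+2\|q_1+q_3\|^2 .$$
The left side is at most $4\cdot2=8$ by (ii); the right side is at least $8+2\|q_1+q_3\|^2$ by (iii). So $q_3=-q_1$, $q_4=-q_2$, all radii are $1$ and all sides are $\sqrt2$: $Q$ is a square of the same size. The weights used here (one on each side, zero on each diagonal) never look at the non-edges.

So the guess looks healthy, and the second test says how to defend it: find weights supported on the edges. We do this first, and prove that the guess is right in dimensions up to three. Then we look at the one place where the defense needs more than the edge-graph, and we find that the conjecture is **false**: it fails, with all inequalities strict, for all $d,e\ge5$. The case $\min(d,e)=4$ is not decided in these notes.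

## Weights supported on the edges

The *face lattice* of $P$ is the set of its faces, ordered by inclusion. A correspondence of vertices $p_i\mapsto q_i$ is induced by an isomorphism of face lattices when a set of vertices spans a face of $P$ exactly if the corresponding set spans a face of $Q$.

**Theorem C.** If (i)–(iii) hold and the correspondence $p_i\mapsto q_i$ is induced by an isomorphism of face lattices, then $P$ and $Q$ are isometric. Consequently the conjecture holds whenever $\min(d,e)\le3$.

The combinatorially equivalent case is due to M. Winter, *Rigidity, tensegrity, and reconstruction of polytopes under metric constraints*. We give a complete proof from the following cited result, in which the good weights appear.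

**Cited input** (I. Izmestiev, *The Colin de Verdière number and graphs of polytopes*, Israel J. Math. 178 (2010)). Let $P\subset\mathbb R^d$ have vertices $p_i$ and $0\in\operatorname{int}P$. The function $c\mapsto\operatorname{vol}\{y:\langle y,p_i\rangle\le c_i\ \forall i\}$ is $C^2$ near $c=\mathbf 1$. Its Hessian $M$ at $\mathbf 1$ has $M_{ij}>0$ for edges $ij$, $M_{ij}=0$ for non-adjacent $i\ne j$, exactly one positive eigenvalue (simple), $\dim\ker M=d$, and $\sum_jM_{ij}p_j=0$.

*Example.* For the square $p_1=(1,0)$, $p_2=(0,1)$, $p_3=-p_1$, $p_4=-p_2$, the set in question is the rectangle $-c_3\le y_1\le c_1$, $-c_4\le y_2\le c_2$, of area $(c_1+c_3)(c_2+c_4)$. So $M_{12}=M_{23}=M_{34}=M_{41}=1$ and all other entries are $0$. This is the adjacency matrix of the $4$-cycle, with eigenvalues $2,0,0,-2$: one positive eigenvalue, kernel of dimension $2=d$, and row $1$ gives $p_2+p_4=0$. These are the weights of the second test.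

For $x\in\operatorname{int}P$ let $M=M(x)$ be Izmestiev's matrix of $P-x$; so $M(p-x)=0$, where $p-x$ is the matrix with rows $p_i-x$. Let $m_i=m_i(x)=\sum_jM_{ij}$.

**Step 1: build a continuous map $\varphi:\operatorname{int}P\to Q$ out of $M$.** The purpose is to transport a point of $P$ to a point of $Q$ by weights for which the edge sums work out.

Let $(P-x)^\circ=\{y:\langle y,p_i-x\rangle\le1\ \forall i\}$ be the polar and $F_i$ its facet $\langle y,p_i-x\rangle=1$. Write $V(c)$ for the volume function. Raising $c_i$ by a small $\eta$ moves the $i$-th facet outward by $\eta/\|p_i-x\|$, so $\partial_iV(\mathbf 1)=\operatorname{vol}_{d-1}(F_i)/\|p_i-x\|$. As $V$ is homogeneous of degree $d$, $\partial_iV$ is homogeneous of degree $d-1$, and Euler's identity at $c=\mathbf 1$ gives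
$$m_i=\sum_jM_{ij}\cdot1=(d-1)\,\partial_iV(\mathbf 1)=(d-1)\frac{\operatorname{vol}_{d-1}(F_i)}{\|p_i-x\|}>0 .$$
The facet $F_i$ has distance $1/\|p_i-x\|$ from $0$, so the pyramid $\operatorname{conv}(\{0\}\cup F_i)$ has volume $\frac1d\operatorname{vol}_{d-1}(F_i)/\|p_i-x\|$, that is,
$$m_i(x)=d(d-1)\operatorname{vol}\operatorname{conv}(\{0\}\cup F_i).$$
If the facets $G$ of $P$ are given by $\langle n_G,\cdot\rangle\le h_G$, then the vertices of $(P-x)^\circ$ are the points $n_G/(h_G-\langle n_G,x\rangle)$, and $F_i$ is the convex hull of those with $p_i\in G$. These points move continuously with $x$ and the index set does not change. Since the volume of a convex hull of finitely many points depends continuously on the points, $m_i$ is continuous in $x$.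

Put $\omega_i(x)=m_i(x)/\sum_jm_j(x)$. From $\mathbf 1^{\top}M(p-x)=0$ and the symmetry of $M$ we get $\sum m_i(p_i-x)=0$, so
$$\sum_i\omega_i(x)\,p_i=x,\qquad\text{and we define}\qquad \varphi(x)=\sum_i\omega_i(x)\,q_i. \tag{2}$$

**Step 2: $\varphi(\operatorname{int}P)\supseteq\operatorname{int}Q$.** We need this to hit $x_Q$. It is the only step that uses the face lattice; note that $d=e$ here.

*Behavior at the boundary.* For a proper face $F$ of $P$ let $F_Q$ be the corresponding proper face of $Q$. Let $x_k\in\operatorname{int}P$ converge to $y$ in the relative interior of $F$, and suppose $\omega(x_k)\to\omega^*$ (true for a subsequence, by compactness). By (2), $\sum\omega^*_ip_i=y$. A functional exposing $F$ is maximal at $y$, hence at each $p_i$ with $\omega_i^*>0$; so $\omega^*$ is supported on the vertices of $F$. Therefore $\varphi(x_k)\to\sum\omega_i^*q_i\in F_Q$.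

*A comparison map.* There is a homeomorphism $\psi:P\to Q$ mapping each face onto the corresponding face: choose a point in the relative interior of each face of $P$ and of $Q$; the flags of faces then give barycentric subdivisions of $P$ and $Q$, and $\psi$ maps corresponding simplices affinely onto each other. In particular $\psi$ restricts to a homeomorphism $\partial P\to\partial Q$.

*Contradiction if $z\in\operatorname{int}Q$ is missed.* Suppose $z\in\operatorname{int}Q\setminus\varphi(\operatorname{int}P)$. Fix $c\in\operatorname{int}P$ and let $s(x)=\min\{\sigma\ge0:x\in c+\sigma(P-c)\}$. This is continuous on $P$, with $s(x)=1$ exactly on $\partial P$. We claim there is $\sigma_0<1$ such that for $x\in\operatorname{int}P$ with $s(x)\ge\sigma_0$ the segment $[\varphi(x),\psi(x)]$ avoids $z$. Otherwise there are $x_k\in\operatorname{int}P$ with $s(x_k)\to1$ and $z\in[\varphi(x_k),\psi(x_k)]$. Pass to a subsequence with $x_k\to y\in\partial P$ and $\omega(x_k)$ convergent, and let $F$ be the face with $y$ in its relative interior. Then $\varphi(x_k)$ converges to a point of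 $F_Q$ and $\psi(x_k)\to\psi(y)\in F_Q$, so $z\in F_Q\subset\partial Q$, which is false.

Now let $\lambda(x)=\min\{1,\,2(s(x)-\sigma_0)/(1-\sigma_0)\}$ and define $\Phi:P\to Q$ by
$$\Phi=\varphi\ \text{ if } s\le\sigma_0,\qquad \Phi=(1-\lambda)\varphi+\lambda\psi\ \text{ if }\sigma_0\le s\le\tfrac{1+\sigma_0}2,\qquad \Phi=\psi\ \text{ if } s\ge\tfrac{1+\sigma_0}2 .$$
The pieces agree where they meet, so $\Phi$ is continuous, and $\Phi=\psi$ on $\partial P$. It misses $z$: on the first piece by the choice of $z$; on the rest of $\operatorname{int}P$ because $\Phi(x)\in[\varphi(x),\psi(x)]$ and $s(x)\ge\sigma_0$; on $\partial P$ because $\psi(x)\in\partial Q$. Let $\pi:Q\setminus\{z\}\to\partial Q$ be radial projection from $z$, which is the identity on $\partial Q$. Then $(\psi|_{\partial P})^{-1}\circ\pi\circ\Phi$ is a continuous map $P\to\partial P$ that is the identity on $\partial P$. Since $P$ is homeomorphic to a ball, this contradicts Brouwer's no-retraction theorem.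

**Step 3: the chain of inequalities.** This is the first test again, with edge-supported weights. By (i) and Step 2, choose $x\in\operatorname{int}P$ with $\varphi(x)=x_Q$, and let $M,m_i$ belong to this $x$. Put $\bar q_i=q_i-x_Q$, $\bar p_i=p_i-x$, and let $\bar q,\bar p$ be the matrices with these rows.

First, $\mathbf 1^\top M\bar q=\sum m_i\bar q_i=\big(\sum m_i\big)(\varphi(x)-x_Q)=0$, while $\mathbf 1^\top M\mathbf 1=\sum m_i>0$. Let $H=\{w:\mathbf 1^\top Mw=0\}$; the columns of $\bar q$ lie in $H$. The matrix $M$ is negative semidefinite on $H$: if $w\in H$ had $w^\top Mw>0$, then $\mathbf 1\notin H$ shows that $\mathbf 1,w$ are independent, and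
$$(a\mathbf 1+bw)^\top M(a\mathbf 1+bw)=a^2\,\mathbf 1^\top M\mathbf 1+b^2\,w^\top Mw>0\quad\text{for }(a,b)\ne0,$$
a positive definite plane, impossible with only one positive eigenvalue. Hence $\operatorname{tr}(\bar q^\top M\bar q)\le0$.

Second, expanding $\|q_i-q_j\|^2=\|\bar q_i\|^2+\|\bar q_j\|^2-2\langle\bar q_i,\bar q_j\rangle$ and summing over all ordered pairs,
$$\sum_{i<j}M_{ij}\|q_i-q_j\|^2=\sum_im_i\|\bar q_i\|^2-\operatorname{tr}(\bar q^\top M\bar q),\qquad \sum_{i<j}M_{ij}\|p_i-p_j\|^2=\sum_im_i\|\bar p_i\|^2, \tag{3}$$
where the second identity is the same computation with $M\bar p=0$. Hence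
$$\sum m_i\|\bar q_i\|^2\le\sum_{i<j}M_{ij}\|q_i-q_j\|^2\le\sum_{i<j}M_{ij}\|p_i-p_j\|^2=\sum m_i\|p_i-x\|^2\le\sum m_i\|p_i-x_P\|^2\le\sum m_i\|\bar q_i\|^2. \tag{4}$$
The reasons, from left to right: $\operatorname{tr}\le0$ in (3); $M_{ij}>0$ on edges, $M_{ij}=0$ on non-edges, and (ii); the second part of (3); the second part of (1), since $x=\sum\omega_ip_i$; and (iii).

**Step 4: equality forces an isometry.** The two ends of (4) are equal, so all terms are. Hence $x=x_P$, all edge lengths and all radii agree (the weights are positive), and $\operatorname{tr}(\bar q^\top M\bar q)=0$. Each column $w$ of $\bar q$ has $w^\top Mw\le0$ and these numbers add up to $0$, so each is $0$. By Cauchy–Schwarz for the semidefinite form on $H$, $Mw$ is orthogonal to $H$; it is also orthogonal to $\mathbf 1$, as $w\in H$. Since $\mathbf 1\notin H$ and $H$ is a hyperplane, $Mw=0$.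

The columns of $\bar p$ lie in $\ker M$, and they are independent because the $p_i-x$ span $\mathbb R^d$. As $\dim\ker M=d$, they form a basis of $\ker M$. So every column of $\bar q$ is a combination of columns of $\bar p$: there is a linear map $A:\mathbb R^d\to\mathbb R^e$ with $\bar q_i=A\bar p_i$ for all $i$. Let $B=A^\top A-I$. Equal radii give $\bar p_i^\top B\bar p_i=0$; equal radii and edge lengths give $\langle\bar q_i,\bar q_j\rangle=\langle\bar p_i,\bar p_j\rangle$, i.e. $\bar p_i^\top B\bar p_j=0$, for every edge $ij$. The edge directions $\bar p_j-\bar p_i$ at the vertex $p_i$ span $\mathbb R^d$, so $\bar p_i$ and its neighbors $\bar p_j$ span $\mathbb R^d$. Hence $B\bar p_i=0$ for each $i$, and since the $\bar p_i$ span, $B=0$. So $A$ preserves distances; it is onto because the $\bar q_i$ span $\mathbb R^e$. The map $T(y)=A(y-x_P)+x_Q$ is the required isometry.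

**Step 5: in low dimensions the graph determines the face lattice.** This gives the second sentence of the theorem. In an $m$-polytope all vertex degrees are at least $m$.

- If one dimension is $2$, the graph is a cycle, with all degrees $2$; so both dimensions are $2$. The proper faces of a polygon are its vertices and edges, so a graph isomorphism is a face-lattice isomorphism.
- If the minimum is $3$, the graph is planar. By Grünbaum, the graph of an $m$-polytope contains a subdivision of $K_{m+1}$, so for $m\ge4$ it is non-planar. Hence $d=e=3$. By Whitney's theorem the facets of a $3$-polytope correspond to the induced non-separating cycles of its graph. A graph isomorphism preserves such cycles, so it extends to the face lattices. $\blacksquare$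

## A square and a tetrahedron: what the graph leaves free

Suppose now that $P$ and $Q$ share only the edge-graph. Steps 1, 3 and 4 survive word for word, since they use only the matrix of $P$, the common edges, and a point $x$ with $\varphi(x)=x_Q$. The argument breaks in Step 2, at "$\varphi(x_k)$ converges to a point of $F_Q$, a proper face of $Q$". If $F$ is a proper face of $P$, the vertices $q_i$ with $p_i\in F$ need not lie in a common proper face of $Q$, and the limits of $\varphi$ at $\partial P$ may run through $\operatorname{int}Q$. A counterexample must be a pair for which $x_Q$ is missed: if $x_Q\in\varphi(\operatorname{int}P)$, then (ii) and (iii) give (4) and an isometry.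

The first test also says where the gain must come from. Writing $x_Q$ as a positive combination of the $q_i$, the only terms of the chain that can violate it are distances between *non-adjacent* vertices, which must be longer in $Q$ than in $P$. Here is the smallest picture of such a gain. Take
$$p_{1,3}=(\pm2,0,4),\quad p_{2,4}=(0,\pm2,-4)\ \text{ in }\mathbb R^3,\qquad q_{1,3}=(\pm5,0),\quad q_{2,4}=(0,\pm5)\ \text{ in }\mathbb R^2,$$
with both marked points at $0$. The sides $12,23,34,41$ have squared length $4+4+64=72$ for $P$ and $50$ for $Q$; the squared radii are $20$ for $P$ and $25$ for $Q$. Sides shrink, radii grow. The square pays with its diagonals: $13$ and $24$ have length $10$ in $Q$ but only $4$ in $P$, where they have been shortened and pulled apart in a new direction. This is no counterexample, because in the tetrahedron $13$ and $24$ are edges.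

So the plan is to keep this metric picture and add vertices that do two jobs:

- In $P$, they destroy the edges $13$ and $24$ by having the midpoints of these segments in their convex hull.
- In $Q$, the square becomes a face, and the marked point lies just above its center.

The price is that the graph of the enlarged $P$ must be the graph of the enlarged $Q$, with the new edges also shorter and the new radii also larger in $Q$. Six more vertices, in $\mathbb R^5$, suffice.

## Ten points in $\mathbb R^5$

We use two elementary facts. Let $R$ be the convex hull of finitely many distinct points $r_i$.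

- (E) If a linear functional attains its maximum over the points $r_i$ exactly at $r_i$ and $r_j$, then $r_ir_j$ is an edge, and $r_i,r_j$ are vertices. Indeed, the exposed face is the convex hull of the maximizing points, the segment $r_ir_j$, and the ends of an edge are vertices.
- (N) Let all $r_i$ be vertices. If some point of the open segment $r_ir_j$ is a convex combination of vertices other than $r_i,r_j$, then $r_ir_j$ is not an edge. Indeed, a functional exposing the edge $r_ir_j$ would be maximal at that point, but is smaller at all the other vertices.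

Label the vertices $1,2,3,4,a,b,k,l,o_+,o_-$ (upper signs belong to $1$, $2$, $o_+$):

| | $P$, coordinates $(x,y,z,t,u)$ | $Q$, coordinates $(X,Y,Z,T,W)$ |
|---|---|---|
| $1,\,3$ | $(\pm2,0,4,2,0)$ | $(\pm5,0,0,0,0)$ |
| $2,\,4$ | $(0,\pm2,-4,2,0)$ | $(0,\pm5,0,0,0)$ |
| $a$ | $(2,0,8,4,9)$ | $(9,0,\frac74,0,9)$ |
| $b$ | $(-2,0,8,4,-9)$ | $(-9,0,\frac74,0,9)$ |
| $k$ | $(0,2,-8,4,9)$ | $(0,9,-\frac74,0,9)$ |
| $l$ | $(0,-2,-8,4,-9)$ | $(0,-9,-\frac74,0,9)$ |
| $o_\pm$ | $(0,0,0,-2,\pm27)$ | $(0,0,0,\pm\frac52,27)$ |

Put $x_P=0$ and $x_Q=(0,0,0,0,\theta)$ with $\theta=\frac1{400}$. We use the labels for the points themselves when the polytope is clear.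

**Theorem A.** $P$ and $Q$ are $5$-dimensional polytopes with these $10$ points as vertices. They have the same edge-graph: all pairs are edges except $13,\ 1b,\ 3a,\ 24,\ 2l,\ 4k$. Moreover $x_P\in\operatorname{int}P$ and $x_Q\in\operatorname{int}Q$; every edge of $Q$ is strictly shorter than the corresponding edge of $P$; every radius of $Q$ is strictly larger than that of $P$. In particular (i)–(iii) hold and $P,Q$ are not isometric.

So the conjecture is false. The proof is a finite check; symmetry makes it short.

**Step 1: symmetries, to cut down the number of cases.** $P$ is invariant under the linear isometries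

- $S_1:(x,y,u)\mapsto(-x,-y,-u)$, acting by $1\leftrightarrow3$, $2\leftrightarrow4$, $a\leftrightarrow b$, $k\leftrightarrow l$, $o_+\leftrightarrow o_-$;
- $S_2:(x,y,z)\mapsto(y,x,-z)$, acting by $1\leftrightarrow2$, $3\leftrightarrow4$, $a\leftrightarrow k$, $b\leftrightarrow l$, fixing $o_\pm$.

$Q$ is invariant under the linear isometries

- $\rho_1:X\mapsto-X$, acting by $1\leftrightarrow3$, $a\leftrightarrow b$;
- $\rho_2:Y\mapsto-Y$, acting by $2\leftrightarrow4$, $k\leftrightarrow l$;
- $\rho_3:T\mapsto-T$, acting by $o_+\leftrightarrow o_-$;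
- $\rho_4:(X,Y,Z)\mapsto(Y,X,-Z)$, acting by $1\leftrightarrow2$, $3\leftrightarrow4$, $a\leftrightarrow k$, $b\leftrightarrow l$.

Coordinates not mentioned, and labels not mentioned, are fixed. Each of these maps preserves the set of six excluded pairs: $S_1$ sends $1b\mapsto3a$ and $2l\mapsto4k$; $S_2$ and $\rho_4$ send $13,1b,3a$ to $24,2l,4k$; $\rho_1$ swaps $1b,3a$; $\rho_2$ swaps $2l,4k$; the other images are clear. There are $45-6=39$ remaining pairs.

**Step 2: the $39$ edges of $P$, by exposing each orbit.** Under $\langle S_1,S_2\rangle$ the $39$ pairs form the orbits of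
$$12,\ 14,\ 1a,\ 1k,\ 1l,\ 1o_+,\ 3o_+,\ ab,\ ak,\ al,\ ao_+,\ bo_+,\ o_+o_-$$
of sizes $2,2,4,4,4,4,4,2,2,2,4,4,1$, with sum $39$. The functional with coefficients $(\alpha,\beta,\gamma,\delta,\mu)$ takes the values
$$1,3:\ \pm2\alpha+4\gamma+2\delta;\qquad 2,4:\ \pm2\beta-4\gamma+2\delta;\qquad a,b:\ \pm(2\alpha+9\mu)+8\gamma+4\delta;$$
$$k,l:\ \pm(2\beta+9\mu)-8\gamma+4\delta;\qquad o_\pm:\ -2\delta\pm27\mu .$$

| pair | $(\alpha,\beta,\gamma,\delta,\mu)$ | at $1,3$ | at $2,4$ | at $a,b$ | at $k,l$ | at $o_+,o_-$ |
|---|---|---|---|---|---|---|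
| $12$ | $(3,3,0,-1,0)$ | $4,-8$ | $4,-8$ | $2,-10$ | $2,-10$ | $2,2$ |
| $14$ | $(3,-3,0,-1,0)$ | $4,-8$ | $-8,4$ | $2,-10$ | $-10,2$ | $2,2$ |
| $1a$ | $(2,0,\frac12,-1,0)$ | $4,-4$ | $-4,-4$ | $4,-4$ | $-8,-8$ | $2,2$ |
| $1k$ | $(6,1,-1,-1,0)$ | $6,-18$ | $4,0$ | $0,-24$ | $6,2$ | $2,2$ |
| $1l$ | $(6,-1,-1,-1,0)$ | $6,-18$ | $0,4$ | $0,-24$ | $2,6$ | $2,2$ |
| $1o_+$ | $(2,2,\frac14,-1,\frac1{27})$ | $3,-5$ | $1,-7$ | $\frac73,-\frac{19}3$ | $-\frac53,-\frac{31}3$ | $3,1$ |
| $3o_+$ | $(-2,-2,\frac14,-1,\frac1{27})$ | $-5,3$ | $-7,1$ | $-\frac{17}3,\frac53$ | $-\frac{29}3,-\frac73$ | $3,1$ |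
| $ab$ | $(0,0,1,0,0)$ | $4,4$ | $-4,-4$ | $8,8$ | $-8,-8$ | $0,0$ |
| $ak$ | $(1,1,0,1,0)$ | $4,0$ | $4,0$ | $6,2$ | $6,2$ | $-2,-2$ |
| $al$ | $(1,-1,0,1,0)$ | $4,0$ | $0,4$ | $6,2$ | $2,6$ | $-2,-2$ |
| $ao_+$ | $(\frac13,\frac13,\frac34,-1,\frac1{27})$ | $\frac53,\frac13$ | $-\frac{13}3,-\frac{17}3$ | $3,1$ | $-9,-11$ | $3,1$ |
| $bo_+$ | $(-\frac23,-\frac23,\frac34,-1,\frac1{27})$ | $-\frac13,\frac73$ | $-\frac{19}3,-\frac{11}3$ | $1,3$ | $-11,-9$ | $3,1$ |
| $o_+o_-$ | $(0,0,0,-1,0)$ | $-2,-2$ | $-2,-2$ | $-4,-4$ | $-4,-4$ | $2,2$ |

In each row the maximum is attained exactly at the named pair. By (E) and symmetry all $39$ pairs are edges, and all $10$ points are vertices.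

$P$ is full-dimensional: the differences $1-3$, $2-4$, $o_+-o_-$ span the $x,y,u$ directions; $\frac{1+3}2-\frac{2+4}2=(0,0,8,0,0)$ gives $z$; $\frac{1+2+3+4}4-\frac{o_++o_-}2=(0,0,0,4,0)$ gives $t$.

**Step 3: the six non-edges of $P$.** Here the added vertices do their job on $13$. By symmetry, $13$ and $1b$ suffice: $S_1$ sends $1b$ to $3a$, and $S_2$ sends $13,1b,3a$ to $24,2l,4k$.

- We have $\frac12(1+3)=(0,0,4,2,0)=\frac7{12}\cdot\frac{a+b}2+\frac1{12}\cdot\frac{k+l}2+\frac13\cdot\frac{o_++o_-}2$. Check: the weights add to $1$; $z$ is $\frac{56-8}{12}=4$; $t$ is $\frac{28+4-8}{12}=2$; the other coordinates vanish.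
- We have $\frac5{12}\,b+2\cdot1=\frac{19}{12}\,a+\frac1{12}(k+l)+\frac23\,o_-$. Both sides have total weight $\frac{29}{12}$, and both equal $(\frac{38}{12},0,\frac{136}{12},\frac{68}{12},-\frac{45}{12})$. On the right, for instance, $z$ is $\frac{152-16}{12}$, $t$ is $\frac{76+8-16}{12}$ and $u$ is $\frac{171-216}{12}$. Dividing by $\frac{29}{12}$ gives a point of the open segment $1b$ that is a convex combination of $a,k,l,o_-$.

By (N), $13$ and $1b$ are not edges.

**Step 4: the $39$ edges of $Q$.** Under $\langle\rho_1,\dots,\rho_4\rangle$ the $39$ pairs form the orbits of $12,1a,1k,1o_+,ab,ak,ao_+,o_+o_-$, of sizes $4,4,8,8,2,4,8,1$, with sum $39$. To keep the numbers clean, let the parameters $(\alpha,\beta,g,s,r)$ stand for the functional with coefficients $(\alpha,\beta,\frac{4s}7,\frac{2r}5,\frac g9)$. Its values are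
$$1,3:\ \pm5\alpha;\qquad 2,4:\ \pm5\beta;\qquad a,b:\ \pm9\alpha+g+s;\qquad k,l:\ \pm9\beta+g-s;\qquad o_\pm:\ 3g\pm r .$$

| pair | $(\alpha,\beta,g,s,r)$ | at $1,3$ | at $2,4$ | at $a,b$ | at $k,l$ | at $o_+,o_-$ |
|---|---|---|---|---|---|---|
| $12$ | $(1,1,-10,0,0)$ | $5,-5$ | $5,-5$ | $-1,-19$ | $-1,-19$ | $-30,-30$ |
| $1a$ | $(1,0,-4,0,0)$ | $5,-5$ | $0,0$ | $5,-13$ | $-4,-4$ | $-12,-12$ |
| $1k$ | $(1,\frac12,-3,-\frac72,0)$ | $5,-5$ | $\frac52,-\frac52$ | $\frac52,-\frac{31}2$ | $5,-4$ | $-9,-9$ |
| $1o_+$ | $(1,0,-5,0,20)$ | $5,-5$ | $0,0$ | $4,-14$ | $-5,-5$ | $5,-35$ |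
| $ab$ | $(0,0,0,1,0)$ | $0,0$ | $0,0$ | $1,1$ | $-1,-1$ | $0,0$ |
| $ak$ | $(1,1,0,0,0)$ | $5,-5$ | $5,-5$ | $9,-9$ | $9,-9$ | $0,0$ |
| $ao_+$ | $(1,0,0,0,9)$ | $5,-5$ | $0,0$ | $9,-9$ | $0,0$ | $9,-9$ |
| $o_+o_-$ | $(0,0,1,0,0)$ | $0,0$ | $0,0$ | $1,1$ | $1,1$ | $3,3$ |

Again the maximum in each row is attained exactly at the named pair, so by (E) the $39$ pairs are edges and all $10$ points are vertices. $Q$ is full-dimensional: $1-3$, $2-4$, $o_+-o_-$ give $X,Y,T$. The points $\frac{a+b}2=(0,0,\frac74,0,9)$ and $\frac{k+l}2=(0,0,-\frac74,0,9)$, relative to $0=\frac{1+3}2$, give $Z$ and $W$.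

**Step 5: the six non-edges of $Q$.** Here planar quadrilaterals do the work. The equality $\frac12(1+3)=0=\frac12(2+4)$ excludes $13$ and $24$ by (N). The equality $b+\frac95\cdot1=a+\frac95\cdot3=(0,0,\frac74,0,9)$, divided by the common weight $\frac{14}5$, shows that the segments $1b$ and $3a$ cross, and excludes both. Applying $\rho_4$ excludes $2l$ and $4k$.

So $P$ and $Q$ have the same edge-graph under the identity on labels.

**Step 6: the marked points are interior.** A strictly positive convex combination of all vertices of a full-dimensional polytope is interior.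

- In $P$, give $\{1,2,3,4\}$, $\{a,b\}$ and $\{k,l\}$ total weight $\frac18$ each and $\{o_+,o_-\}$ total weight $\frac58$, divided equally inside each group. The $t$-coordinate is $\frac{2+4+4-10}8=0$; the $z$-contributions of $\{a,b\}$ and $\{k,l\}$ cancel, and all other coordinates are $0$. So $x_P=0\in\operatorname{int}P$.
- In $Q$, weight $\lambda$ on each of $a,b,k,l,o_\pm$ and $\frac{1-6\lambda}4$ on each of $1,2,3,4$, with $0<\lambda<\frac16$, gives $(0,0,0,0,36\lambda+54\lambda)=(0,0,0,0,90\lambda)$. Take $\lambda=\theta/90$.

**Step 7: the metric comparison.** We list squared lengths by orbit representatives. In $P$ the orbits of $3o_+$ and $bo_+$ contain $1o_-$ and $ao_-$ respectively, so the table covers all edges.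

| edge | $\lVert q_i-q_j\rVert^2$ | $\lVert p_i-p_j\rVert^2$ |
|---|---|---|
| $12,\ 14$ | $50$ | $4+4+64=72$ |
| $1a$ | $16+\frac{49}{16}+81=100.0625$ | $16+4+81=101$ |
| $1k,\ 1l$ | $25+81+\frac{49}{16}+81=190.0625$ | $4+4+144+4+81=237$ |
| $1o_\pm$ | $25+\frac{25}4+729=760.25$ | $4+16+16+729=765$ |
| $ab$ | $324$ | $16+324=340$ |
| $ak$ | $81+81+\frac{49}4=174.25$ | $4+4+256=264$ |
| $al$ | $174.25$ | $4+4+256+324=588$ |
| $ao_+$ | $81+\frac{49}{16}+\frac{25}4+324=414.3125$ | $4+64+36+324=428$ |
| $ao_-$ | $414.3125$ | $4+64+36+1296=1400$ |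
| $o_+o_-$ | $25$ | $2916$ |

All edges of $Q$ are strictly shorter. The squared radii are:

| vertices | $\lVert q_i-x_Q\rVert^2$ | $\lVert p_i-x_P\rVert^2$ |
|---|---|---|
| $1,2,3,4$ | $25+\theta^2$ | $4+16+4=24$ |
| $a,b,k,l$ | $165.0625-18\theta+\theta^2>165.017$ | $4+64+16+81=165$ |
| $o_\pm$ | $735.25-54\theta+\theta^2>735.1$ | $4+729=733$ |

All radii of $Q$ are strictly larger. An isometry would preserve edge lengths, so $P$ and $Q$ are not isometric. $\blacksquare$

## A face of $P$ whose vertices surround the center of $Q$

Let us see Step 2 of Theorem C fail on this pair. In $P$ the coordinate $t$ takes the values $2$ (at $1,2,3,4$), $4$ (at $a,b,k,l$) and $-2$ (at $o_\pm$). So $F=\operatorname{conv}\{p_a,p_b,p_k,p_l\}$ is a proper face of $P$. In $Q$,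
$$\tfrac14(q_a+q_b+q_k+q_l)=(0,0,0,0,9)=\tfrac1{10}\sum_{\text{all }10}q_i ,$$
since the $W$-coordinates of the ten vertices add up to $4\cdot9+2\cdot27=90$ and the other coordinates cancel. The mean of all vertices is interior. So the four vertices of a proper face of $P$ have, in $Q$, a convex hull through $\operatorname{int}Q$, and limits of $\varphi$ at $F$ are no longer confined to $\partial Q$. Since (ii) and (iii) hold with strict inequalities, the chain (4) proves that $x_Q\notin\varphi(\operatorname{int}P)$.

## Replacing a vertex by a clique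

We now want counterexamples in all dimensions $d,e\ge5$, with $d\ne e$ allowed. A pyramid over $P$ raises the dimension by one and adds a vertex adjacent to all others. If $d<e$, we must add to $P$ vertices adjacent to everything *without* raising its dimension. The vertex $o_+$ is adjacent to all others, so we try to split it into a tiny cluster of vertices, each adjacent to all vertices.

Points $o,\ o+\tau v,\ o+2\tau v,\dots$ on a line will not do: the middle ones are not vertices. Points on a parabola $o+tv+t^2e_2$ will not do either: four of them are the vertices of a planar convex quadrilateral whose diagonals cross, so two pairs fail to be edges by (N). A curve of degree four works, provided its derivatives are aligned with the functionals that expose the edges at $o$.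

**Cluster Lemma.** Let $R\subset\mathbb R^d$, $d\ge4$, be a polytope with vertices $o,r_1,\dots,r_n$. Let $v\ne0$ and let $f_1,\dots,f_n$ be linear functionals with $f_i(v)=0$ such that $f_i$ is maximal over the vertices exactly at $\{o,r_i\}$. Then for every $m\ge1$ and every neighborhood $U$ of $o$ there are $o=o_0,o_1,\dots,o_{m-1}\in U$ such that $R'=\operatorname{conv}\{r_i,o_j\}$ has exactly these $n+m$ vertices, all pairs $o_jo_l$ and $o_jr_i$ are edges of $R'$, and $r_ir_k$ is an edge of $R'$ iff it is one of $R$.

*Example of the hypothesis.* Let $R\subset\mathbb R^4$ be the simplex with vertices $o=0$ and the unit vectors $r_1,\dots,r_4$, and let $v=(1,1,-1,-1)$. The functionals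
$$f_1=-(x_2+\tfrac12x_3+\tfrac12x_4),\quad f_2=-(x_1+\tfrac12x_3+\tfrac12x_4),\quad f_3=-(\tfrac12x_1+\tfrac12x_2+x_4),\quad f_4=-(\tfrac12x_1+\tfrac12x_2+x_3)$$
vanish on $v$, and $f_i$ is $0$ at $o$ and $r_i$ and negative at the other vertices.

*Proof.* Translate so that $o=0$. Then $f_i(r_i)=0$ and $f_i(r_k)<0$ for $k\ne i$. Since $R$ is full-dimensional with vertex $0$, the $r_k$ span $\mathbb R^d$, and $n\ge d\ge2$.

The curve will be $s(t)=tv+t^2e_2+t^3e_3+t^4e_4$. For the edges $o_jr_i$ we want every $f_i$ to drop at second order, $f_i(e_2)<0$. For the edges $o_jo_l$ we want one functional $f_0$, negative at all $r_k$, with $f_0(s(t))=-t^4$; in particular $f_0(e_2)=0$. Both demands on $e_2$ can be met only if $f_0$ is not a nonnegative combination of the $f_i$. So we choose $f_0$ first.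

**Step 1: choose $f_0$ outside the cone of the $f_i$.** Let
$$N=\{f:f(r_k)<0\ \forall k\},\qquad \bar N=\{f:f(r_k)\le0\ \forall k\},\qquad L=\{f:f(v)=0\},$$
so $\dim L=d-1\ge3$. The functional $f_*=\sum f_i$ lies in $N\cap L$, because $f_*(r_k)=\sum_{i\ne k}f_i(r_k)<0$. Hence $N\cap L$ is a non-empty open subset of $L$. It is dense in $\bar N\cap L$, since $f+\eta f_*\in N\cap L$ for $f\in\bar N\cap L$, $\eta>0$. The polyhedral cone $\bar N\cap L$ has dimension $d-1$, and it is pointed: if $\pm f\in\bar N$ then $f$ vanishes on all $r_k$, so $f=0$.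

Let $\kappa$ span an extreme ray of $\bar N\cap L$. We claim $\kappa\notin D:=\operatorname{cone}(f_1,\dots,f_n)$. If $\kappa=\sum c_if_i$ with $c_i\ge0$, then some $c_i>0$, and by extremality $f_i$ (non-zero, and in $\bar N\cap L$) spans this ray. But for every $h\in L$ with $h(r_i)=0$ we have $f_i\pm\eta h\in\bar N\cap L$ for small $\eta>0$: the value at $r_i$ stays $0$, and the values at the other $r_k$ stay negative. Such $h$ form a space of dimension at least $d-2\ge2$, so some $h$ is not a multiple of $f_i$, and $f_i=\frac12(f_i+\eta h)+\frac12(f_i-\eta h)$ contradicts extremality.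

The finitely generated cone $D$ is closed. So $f_0=\kappa+\eta f_*$, for small $\eta>0$, lies in $N\cap L$ but not in $D$.

**Step 2: choose $e_2,e_3,e_4$.** Since $f_0\notin D$, Farkas' lemma gives $e\in\mathbb R^d$ with $f_i(e)\le0$ for all $i$ and $f_0(e)>0$. For $w=\sum_kr_k$ we have $f_i(w)<0$ for all $i$ and $f_0(w)<0$. With $\lambda=-f_0(e)/f_0(w)>0$ and $e_2=e+\lambda w$,
$$f_0(e_2)=0,\qquad f_i(e_2)<0\quad\text{for all }i. \tag{5}$$
Since $f_i(v)=0$, $e_2\notin\mathbb Rv$. Both $v$ and $e_2$ lie in $\ker f_0$, which has dimension $d-1\ge3$; choose $e_3\in\ker f_0$ independent of $v,e_2$. Choose $e_4$ with $f_0(e_4)=-1$. Then $v,e_2,e_3,e_4$ are independent. This is where $d\ge4$ is used. Put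
$$s(t)=tv+t^2e_2+t^3e_3+t^4e_4,\qquad o_j=s(j\tau),\quad 0\le j<m,$$
with $\tau>0$ small; then $o_0=0$, and all $o_j\in U$. Below, $O(\cdot)$ refers to $\tau\to0$. Finitely many conditions "for small $\tau$" will occur.

**Step 3: $o_jr_i$ is an edge.** We tilt $f_i$ so that its maximum along the curve moves to $o_j$, then correct the value at $r_i$. The vectors $v,r_i$ are independent, since $v\ne0$ and, for $k\ne i$, $f_k(v)=0>f_k(r_i)$. Choose functionals $g,h$ with $g(v)=1$, $g(r_i)=0$, $h(v)=0$, $h(r_i)=1$. Let $c=-f_i(e_2)>0$ and $f=f_i+2cj\tau\,g$. From $f_i(o_k)=-ck^2\tau^2+O(\tau^3)$ and $g(o_k)=k\tau+O(\tau^2)$,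
$$f(o_k)=c\tau^2(2jk-k^2)+O(\tau^3),\qquad f(r_i)=0 .$$
Put $F=f+\beta h$ with $\beta=f(o_j)/(1-h(o_j))$. Since $h(v)=0$, $h(o_k)=O(\tau^2)$, so $\beta=O(\tau^2)$. Then $F(r_i)=\beta$ and $F(o_j)=\beta(1-h(o_j))+\beta h(o_j)=\beta$. Moreover
$$F(o_k)=c\tau^2\big(j^2-(k-j)^2\big)+O(\tau^3),$$
so $F(o_k)<F(o_j)$ for $k\ne j$ and small $\tau$. For $k\ne i$, $F(r_k)=f_i(r_k)+O(\tau)$ is bounded above by a negative constant, while $F(o_j)=O(\tau^2)$. So $F$ is maximal exactly at $\{o_j,r_i\}$, and (E) applies.

In particular all $r_i$ and all $o_j$ are vertices of $R'$.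

**Step 4: $o_jo_l$ is an edge ($j\ne l$).** A quartic with double contact at two parameters does this. Let $t_j=j\tau$, $t_l=l\tau$ and expand
$$-(t-t_j)^2(t-t_l)^2+t_j^2t_l^2=-t^4+a_3t^3+a_2t^2+a_1t .$$
The constant term is $0$, and $a_3=2(t_j+t_l)$, $a_2=-(t_j+t_l)^2-2t_jt_l$, $a_1=2t_jt_l(t_j+t_l)$ are all $O(\tau)$. With $e_1=v$, let $g_1,g_2,g_3$ be functionals with $g_a(e_b)=1$ if $a=b$ and $0$ otherwise, for $b=1,\dots,4$. Put $F=f_0+a_1g_1+a_2g_2+a_3g_3$. Since $f_0$ vanishes on $v,e_2,e_3$ and $f_0(e_4)=-1$,
$$F(s(t))=-(t-t_j)^2(t-t_l)^2+t_j^2t_l^2 .$$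
On the points $o_k$ this is maximal exactly at $o_j$ and $o_l$, with value $t_j^2t_l^2\ge0$. And $F(r_k)=f_0(r_k)+O(\tau)<0$ for small $\tau$. So (E) applies.

**Step 5: the pairs $r_ir_k$ do not change.** If a functional exposes the edge $r_ir_k$ on $R$, its value at $o$ is smaller than at $r_i,r_k$. Since $o_j\to o$, it still exposes $r_ir_k$ on $R'$ for small $\tau$. Conversely, because $o_0=o$, all vertices of $R$ are vertices of $R'$; a functional exposing $r_ir_k$ on $R'$ is therefore smaller at all other vertices of $R$, and exposes $r_ir_k$ on $R$. $\square$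

## Counterexamples for all $d,e\ge5$

**Theorem B.** For all $d,e\ge5$ there are pointed polytopes $P\subset\mathbb R^d$, $Q\subset\mathbb R^e$ with the same edge-graph, $x_P\in\operatorname{int}P$, $x_Q\in\operatorname{int}Q$, all edges of $Q$ strictly shorter and all radii of $Q$ strictly larger than those of $P$.

*Proof.* Let $P_0,Q_0$ be the polytopes of Theorem A.

**Step 1: the Cluster Lemma applies at $o_+$ in both polytopes.** In both, $o_+$ is adjacent to all other vertices; we need exposing functionals that vanish on a common vector $v$.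

- For $P_0$ take $v=(1,-1,0,0,0)$; a functional vanishes on $v$ iff $\alpha=\beta$. In the table, the rows $1o_+,3o_+,ao_+,bo_+,o_+o_-$ all have $\alpha=\beta$. The map $S_2$ fixes $o_+$ and sends $1,3,a,b$ to $2,4,k,l$. Composing a functional with $S_2$ swaps $\alpha$ and $\beta$ and changes the sign of $\gamma$, so it preserves $\alpha=\beta$. This gives functionals for $2o_+,4o_+,ko_+,lo_+$.
- For $Q_0$ take $v=(0,0,1,0,0)$; a functional vanishes on $v$ iff $s=0$. The rows $1o_+,ao_+,o_+o_-$ have $s=0$. The maps $\rho_1,\rho_2,\rho_4$ fix $o_+$ and change $s$ at most by a sign. They carry $1o_+$ to $2o_+,3o_+,4o_+$ and $ao_+$ to $bo_+,ko_+,lo_+$.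

**Step 2: pyramids.** We recall why a pyramid has the edges of its base together with all segments from the apex to base vertices. Let the base $R$ lie in the hyperplane $y=0$ and the apex at $y=y_0\ne0$. If $f$ is a functional exposing an edge or a vertex of $R$, then adding a multiple of $y$ does not change $f$ on $R$ and gives the apex any value we like. A value below the maximum keeps the edge of the base exposed. If $f$ exposes the vertex $r$, giving the apex the value $f(r)$ exposes the segment from the apex to $r$. Conversely, a functional exposing a pair of base vertices on the pyramid exposes it on $R$.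

**Step 3: construct $P$ and $Q$ with the same graph.** Let $K=\max(d,e)-5$. Replace $o_+$ in $P_0$ by a cluster of
$$K+1-(d-5)=\max(d,e)-d+1\ge1$$
vertices in $\mathbb R^5$, by the Cluster Lemma. Then form $d-5$ successive pyramids in $\mathbb R^5\times\mathbb R^{d-5}$ with apices $o_++\epsilon e_{5+j}$, $1\le j\le d-5$, where now $e_{5+j}$ is the standard unit vector and $\epsilon>0$. The $j$-th apex lies outside the space $\mathbb R^{5+j-1}$ of the polytope built before it, so the dimension rises by one each time and the result $P$ is $d$-dimensional. Call the cluster points and the apices together the *cluster* of $P$; it has $K+1$ points. By the lemma and Step 2, the graph of $P$ is the graph of $P_0$ with $o_+$ replaced by a clique of $K+1$ vertices, each adjacent to all other vertices.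

Do the same with $Q_0$ and $e$ in place of $P_0$ and $d$. The graph of $Q$ is described by the same sentence, again with $K+1$ cluster vertices, and $P_0$ and $Q_0$ have the same graph. Match the nine old labels as before and the two clusters by any bijection: this is a graph isomorphism.

**Step 4: the metric conditions.** Keep $x_P$ and $x_Q$ as in Theorem A, viewed in $\mathbb R^d$ and $\mathbb R^e$. As the clusters shrink to the two points $o_+$, every compared length that does not join two cluster vertices converges to the corresponding length in Theorem A, where the inequality is strict. There are finitely many such inequalities. So they all hold if the clusters lie in suitable neighborhoods $U_P,U_Q$ of the two points $o_+$.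

It remains to compare edges joining two cluster vertices. First choose the cluster of $P$ in $U_P$. Then choose the cluster of $Q$ in $U_Q$ with diameter smaller than the least distance between two cluster points of $P$; this is possible because the lemma works in every neighborhood of $o_+$ and $\epsilon$ may be as small as we like. Now all edges of $Q$ are strictly shorter and all its radii strictly larger.

**Step 5: make the marked points interior.** Since $o_0=o_+$ is kept, the clustered polytope in $\mathbb R^5$ contains $P_0$, so $x_P\in P_0\subset P$, and likewise $x_Q\in Q$. Every point of a full-dimensional polytope is a limit of interior points. Move $x_P$ and $x_Q$ slightly into the interiors; the strict radius inequalities survive a small move, and edge lengths are not affected. $\blacksquare$
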